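\title{The homeomorphism group of the Hilbert cube is minimal}

\begin{abstract}
We prove that the group of homeomorphisms of the Hilbert cube $[0,1]^{\omega}$, with the compact-open topology, admits no strictly coarser Hausdorff group topology. This answers a question of Uspenskij. More strongly, the only group topology strictly coarser than the compact-open topology is the indiscrete one. Given a strictly coarser topology $\tau$, we find larger and larger open sets $U$ such that all homeomorphisms supported in $U$ are $\tau$-close to the identity: first sets that join two given points, then neighborhoods of finite-dimensional cubes, and finally two slabs that cover the Hilbert cube.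
\end{abstract}

\section{Introduction}\label{sec:intro}

A Hausdorff topological group $G$ is \emph{minimal} if it admits no strictly coarser Hausdorff group topology. Equivalently, every injective continuous homomorphism from $G$ into a Hausdorff group $H$ is a topological embedding: such a homomorphism pulls the topology of $H$ back to a coarser Hausdorff group topology on $G$, and every coarser Hausdorff group topology $\tau$ arises in this way from the identity map $G\to(G,\tau)$. Compact groups are minimal, because a continuous injection of a compact space into a Hausdorff space is an embedding. The discrete group $\mathbb Z$ is not minimal: $n\mapsto e^{in}$ is injective, and its image, an infinite subgroup of the circle, is not discrete.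

For a compact space $X$ let $\operatorname{Homeo}(X)$ be the group of homeomorphisms of $X$ onto itself, with the compact-open topology. If $d$ is a metric for $X$, this is the topology of uniform convergence, given by the metric $d(g,h)=\sup_{x}d(gx,hx)$. The space $X$ is called \emph{M-compact} if $\operatorname{Homeo}(X)$ is minimal. Finite spaces are M-compact, since their groups are finite. The next example shows how M-compactness can fail.

\begin{example}\label{ex:Z}
Let $X=\mathbb Z\cup\{\pm\infty\}$, realized in $[-1,1]$ by $n\mapsto n/(1+|n|)$. A homeomorphism of $X$ permutes the isolated points and is determined by this permutation. So restriction to $\mathbb Z$ is an injective continuous homomorphism into the group of permutations of $\mathbb Z$ with the topology of pointwise convergence, which is a Hausdorff group. The transposition of $n$ and $-n$ is a homeomorphism of $X$ that moves a point by $2n/(1+n)\ge1$, and these transpositions converge pointwise on $\mathbb Z$ to the identity. Hence the restriction map is not an embedding, and $X$ is not M-compact.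
\end{example}

The survey \cite{survey} records as open the question of Uspenskij whether the (universal) Polish group $\operatorname{Homeo}([0,1]^{\omega})$ is minimal, that is, whether the Hilbert cube is M-compact. We show that it is. Throughout, $I=[0,1]$, $Q=I^{\mathbb N}$ with $\mathbb N=\{1,2,\dots\}$, and $G=\operatorname{Homeo}(Q)$.

\begin{theorem}\label{thm:A}
The group $G$ with the compact-open topology is minimal. In other words, the Hilbert cube is M-compact.
\end{theorem}

A Hausdorff group is \emph{totally minimal} if each of its continuous surjective homomorphisms onto a Hausdorff group is open.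

\begin{theorem}\label{thm:B}
Every group topology on $G$, Hausdorff or not, that is coarser than the compact-open topology is either the compact-open topology or the indiscrete topology. Equivalently, every continuous homomorphism from $G$ to a Hausdorff group is trivial or a topological embedding. In particular $G$ is totally minimal. When the homomorphism is an embedding, its image is closed.
\end{theorem}

The proof of Theorem~\ref{thm:A} is self-contained. Theorem~\ref{thm:B} uses in addition the theorem of Wong \cite{wong} that every homeomorphism of $Q$ is isotopic to the identity.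

\subsection*{Why one expects this answer, and the plan of the proof}
For $U\subset Q$ let
\[
G_U=\{g\in G:\ gx=x \text{ for all } x\notin U\}
\]
be the group of homeomorphisms supported in $U$, and for $W\subset G$ call $U$ a \emph{$W$-small} set if $G_U\subset W$. Let $\tau$ be a group topology coarser than the compact-open topology and $W$ a $\tau$-neighborhood of the identity. All sets of sufficiently small diameter are $W$-small. If $\tau$ is strictly coarser, one expects further $W$-small sets. In Example~\ref{ex:Z} these are the sets $\{n,-n\}$ with $n$ large, which come close to the two distinct points $\pm\infty$. There the defect stays near $\pm\infty$, because homeomorphisms of $X$ preserve $\{\pm\infty\}$. In $Q$ any pair of distinct points can be carried to any other pair, so a defect at one pair is a defect at every pair, and one expects it to spread until the Hausdorff property is lost. The obstacle is that spreading is done by composing homeomorphisms, and a product of $k$ elements lies in $W$ only if the factors lie in a neighborhood chosen after $k$. The number of factors must therefore be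 bounded in advance.

Let $\tau$ be strictly coarser than the compact-open topology and let $W$ be any $\tau$-neighborhood of the identity. The proof has four steps.
\begin{enumerate}
\item Any two points of $Q$ are approximately joined by a path connected open $W$-small set (Section~\ref{sec:points}). A compactness argument and a commutator produce one such pair, and homogeneity gives all pairs.
\item Every cube $[\varepsilon,1-\varepsilon]^m\times\{(\frac12,\frac12,\dots)\}$ has a $W$-small neighborhood (Section~\ref{sec:cubes}, with tools from Section~\ref{sec:coded}). This is the main step, and it is where the number of factors has to be controlled.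
\item For infinitely many $n$ the slabs $\{x_n>\frac13\}$ and $\{x_n<\frac23\}$ are $W$-small (Section~\ref{sec:slabs}).
\item A homeomorphism isotopic to the identity is, up to a small error, a product of two homeomorphisms supported in these slabs. So it lies in every $\tau$-neighborhood of the identity (Section~\ref{sec:final}).
\end{enumerate}

\section{Homogeneity of the Hilbert cube}\label{sec:homog}

\subsection*{Notation}
We use the metric $d(x,y)=\sup_i2^{-i}|x_i-y_i|$ on $Q$. The terms tend to $0$, so the supremum is attained and the open ball $B_r(x)$ is the product of the intervals $\{s\in I:|s-x_i|<2^ir\}$. Balls are therefore convex, and in particular path connected. We write $x_{\le M}=(x_1,\dots,x_M)$, $x_{>M}=(x_{M+1},\dots)$, $S_{\le M}=\{x_{\le M}:x\in S\}$, and $\|\cdot\|$ for the sup norm on $\mathbb R^M$. Then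
\begin{equation}\label{eq:metric}
d(x,y)\le\max\big(\tfrac12\|x_{\le M}-y_{\le M}\|,\ 2^{-M-1}\big).
\end{equation}
Put $Q_0=(0,1)^{\mathbb N}$. The distance to the empty set is $+\infty$.

The metric $d(g,h)=\sup_xd(gx,hx)$ on $G$ is right invariant: $d(gk,hk)=d(g,h)$. Hence the sets $N_\delta=\{g\in G:d(g,\mathrm{id})<\delta\}$, which form a base at the identity, are symmetric.

\subsection*{Four elementary constructions}
Most homeomorphisms below change some coordinates in a way that depends on the other coordinates.

\begin{lemma}\label{lem:fiber}
Let $\Lambda\subset\mathbb N$ and write $x=(y,z)\in I^{\Lambda}\times I^{\mathbb N\setminus\Lambda}$. If $\Phi:Q\to I^{\Lambda}$ is continuous and $\Phi(\cdot,z)$ is a bijection of $I^{\Lambda}$ for each $z$, then $(y,z)\mapsto(\Phi(y,z),z)$ belongs to $G$.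
\end{lemma}

\begin{proof}
The map is a continuous bijection of a compact Hausdorff space.
\end{proof}

\emph{Slides.} For $\alpha,\beta\in(0,1)$ let $\varphi_{\alpha,\beta}:I\to I$ be the homeomorphism with $0\mapsto0$, $\alpha\mapsto\beta$, $1\mapsto1$ that is linear on $[0,\alpha]$ and on $[\alpha,1]$. It equals $\beta s/\alpha$ for $s\le\alpha$ and $1-(1-\beta)(1-s)/(1-\alpha)$ for $s\ge\alpha$, so it is jointly continuous in $(\alpha,\beta,s)$. Moreover $\varphi_{\alpha,\alpha}=\mathrm{id}$, $\varphi_{\alpha,\beta}$ preserves $(0,1)$, and $\sup_s|\varphi_{\alpha,\beta}(s)-s|=|\alpha-\beta|$.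

\emph{Local pushes.} For $\rho>0$ and $\alpha,\beta\in\mathbb R^M$ with $\|\beta-\alpha\|\le\rho/2$ let
\[
\psi^{\rho}_{\alpha,\beta}(y)=y+\max\big(0,1-\|y-\alpha\|/\rho\big)(\beta-\alpha),\qquad y\in\mathbb R^M.
\]
This has the form $\mathrm{id}+L$ with $L$ of Lipschitz constant at most $\frac12$. So it shrinks distances by at most a factor $\frac12$, and it is onto because for each $z$ the contraction $y\mapsto z-L(y)$ has a fixed point. Thus $\psi^{\rho}_{\alpha,\beta}$ is a homeomorphism of $\mathbb R^M$. It maps $\alpha$ to $\beta$, it is the identity off the open $\rho$-ball about $\alpha$, and it is jointly continuous in $(\alpha,\beta,y)$. If $\alpha\in[\rho,1-\rho]^M$, the open ball lies in $(0,1)^M$, and $\psi^{\rho}_{\alpha,\beta}$ restricts to a homeomorphism of $I^M$.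

\emph{Coning.} Let $R$ be a closed rectangle with center $c$. Each point of $R\setminus\{c\}$ is $c+t(\xi-c)$ for unique $\xi\in\partial R$ and $t\in(0,1]$. A homeomorphism $\gamma$ of $\partial R$ extends to the homeomorphism $c+t(\xi-c)\mapsto c+t(\gamma(\xi)-c)$ of $R$, which maps the interior onto the interior.

\subsection*{Moving finitely many points}

\begin{lemma}\label{lem:F}
Let $M\ge2$, let $S\subset(0,1)^M$ be finite, and let $c,c'\in(0,1)^M\setminus S$. Some homeomorphism of $I^M$ is the identity near $S\cup\partial I^M$ and maps $c$ to $c'$.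
\end{lemma}

\begin{proof}
The existence of such a homeomorphism defines an equivalence relation on $(0,1)^M\setminus S$. Its classes are open: if the closed $\rho$-ball about $c$ lies in $(0,1)^M\setminus S$, then $\psi^{\rho}_{c,\beta}$ shows that $c$ is equivalent to every $\beta$ with $\|\beta-c\|\le\rho/2$. Since $M\ge2$, the set $(0,1)^M\setminus S$ is connected, so there is only one class.
\end{proof}

To use Lemma~\ref{lem:F} in $Q$ we must first move points off the faces $\{x_k=0\}$ and $\{x_k=1\}$. In a square, a point of the right edge can be slid around a corner onto the top edge. This trades a boundary value of the first coordinate for a boundary value of the second, and in $Q$ the second coordinate can be taken as far out as we like.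

\begin{lemma}\label{lem:homog}
\begin{enumerate}
\item[(a)] For every finite $A\subset Q$ there is $h\in G$ with $h(A)\subset Q_0$.
\item[(b)] Every bijection between finite subsets of $Q$ extends to an element of $G$.
\item[(c)] Let $S\subset Q$ be finite, $x\in Q\setminus S$, and $O\subset Q$ open and nonempty. There is $f\in G$ that is the identity on a neighborhood of $S$ and satisfies $f(x)\in O$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We first prove a planar statement: \emph{for finite $F\subset I^2$ and $\eta\in(0,\frac12)$ there is a homeomorphism $\kappa$ of $I^2$ that changes the first coordinate by at most $\eta$ and satisfies $\kappa(F)\subset(0,1)\times I$.} Let $R=[1-\eta,1]\times I$, and let $J$ be the open arc obtained from $\partial R$ by removing the left edge $\{1-\eta\}\times I$. One end of $J$ is the segment $(1-\eta,1)\times\{1\}$. Choose a homeomorphism of $\partial R$ that is the identity on the left edge and pushes the finite set $F\cap J$ along $J$ into this segment. Extend it over $R$ by coning and over $I^2\setminus R$ by the identity. Points of $F$ in the interior of $R$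 stay in the interior, points on the left edge or outside $R$ are fixed, and points of $F\cap J$ go into $(1-\eta,1)\times\{1\}$. So no point of $F$ is mapped to $\{1\}\times I$. The mirror image of this construction in the rectangle $[0,\eta]\times I$, which is disjoint from $R$, clears the edge $\{0\}\times I$. The composition preserves both rectangles and is the identity outside them, so it changes the first coordinate by at most $\eta$.

Now define $H_0=\mathrm{id}$ and $H_k=h_kH_{k-1}$, where $h_k$ applies such a $\kappa$, with parameter $\eta_k$, to the coordinates $k$ and $n_k>k$, and $F$ is the set of pairs $(z_k,z_{n_k})$ for $z\in H_{k-1}(A)$. Then $d(h_k,\mathrm{id})\le\max(2^{-k}\eta_k,2^{-n_k})$ is as small as we like. We have $d(H_k,H_{k-1})=d(h_k,\mathrm{id})$, and $d(H_k^{-1},H_{k-1}^{-1})=d(H_{k-1}^{-1}h_k^{-1},H_{k-1}^{-1})$ is small when $d(h_k,\mathrm{id})$ is, by uniform continuity of $H_{k-1}^{-1}$. Make both distances less than $2^{-k}$. Then $H_k\to h$ and $H_k^{-1}\to h'$ uniformly, with $h,h'$ continuous. From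
\[
d(hh'x,x)\le d(hh'x,hH_k^{-1}x)+d(hH_k^{-1}x,H_kH_k^{-1}x)\to0
\]
and the same estimate with the roles exchanged we get $hh'=h'h=\mathrm{id}$, so $h\in G$. After step $k$ the $k$-th coordinates of the images of the points of $A$ lie in $(0,1)$, and each later step $l$ changes only the coordinates $l$ and $n_l$, which exceed $k$. Hence $h(A)\subset Q_0$.

(b) Applying (a) to the union of the two sets, we reduce to mapping distinct points $x^1,\dots,x^k\in Q_0$ to distinct points $y^1,\dots,y^k\in Q_0$. Choose $M\ge2$ such that the $x^i_{\le M}$ are distinct and the $y^i_{\le M}$ are distinct, and choose distinct $e^1,\dots,e^k\in(0,1)^M$ different from all of these. Apply Lemma~\ref{lem:F} one point at a time, with $S$ the set of current positions of the other points, to move each $x^i_{\le M}$ to $e^i$, and then each $e^i$ to $y^i_{\le M}$. Acting in this way on the first $M$ coordinates, we may assume $x^i_{\le M}=y^i_{\le M}=z^i$ with $z^1,\dots,z^k$ distinct. It remains to correct the tails. Let $\mu_i(z)=\prod_{l\ne i}\|z-z^l\|$ and $\lambda_i=\mu_i/\sum_l\mu_l$ on $I^M$. The denominator never vanishes,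 $\sum_i\lambda_i=1$, and $\lambda_i(z^l)$ is $1$ for $l=i$ and $0$ otherwise. For $j>M$ the functions $A_j=\sum_i\lambda_ix^i_j$ and $B_j=\sum_i\lambda_iy^i_j$ take values in $(0,1)$. Define $v(x)_j=x_j$ for $j\le M$ and $v(x)_j=\varphi_{A_j(x_{\le M}),B_j(x_{\le M})}(x_j)$ for $j>M$. Then $v\in G$ by Lemma~\ref{lem:fiber}, and $v(x^i)=y^i$ because $A_j(z^i)=x^i_j$ and $B_j(z^i)=y^i_j$.

(c) Take $h\in G$ with $h(S\cup\{x\})\subset Q_0$. If $f'$ works for $h(S)$, $h(x)$, $h(O)$, then $h^{-1}f'h$ works for $S$, $x$, $O$. So assume $S\cup\{x\}\subset Q_0$. Let $B_\gamma(z)\subset O$, and choose $M\ge2$ with $2^{-M}<\gamma$ and $x_{\le M}\notin S_{\le M}$. Choose $u\in(0,1)^M\setminus S_{\le M}$ with $\|u-z_{\le M}\|<\gamma$. Lemma~\ref{lem:F} gives a homeomorphism $f_0$ of $I^M$ that is the identity near $S_{\le M}$ and maps $x_{\le M}$ to $u$. Then $f=f_0\times\mathrm{id}$ is the identity near $S$, and $f(x)=(u,x_{>M})\in B_\gamma(z)$ by \eqref{eq:metric}.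
\end{proof}

\section{Small sets joining two points}\label{sec:points}

\textbf{Standing assumption.} From here to the end of Section~\ref{sec:slabs}, $\tau$ is a group topology on $G$, not assumed Hausdorff, that is strictly coarser than the compact-open topology, and $\mathcal W$ is the set of symmetric $\tau$-neighborhoods of $\mathrm{id}$.

As for any group topology, $\mathcal W$ is a base at $\mathrm{id}$, it is closed under finite intersections and under conjugation by elements of $G$, and for $W\in\mathcal W$ and $k\ge1$ there is $W_1\in\mathcal W$ with $W_1^k\subset W$. Since $\tau$ is coarser, every $W\in\mathcal W$ contains some $N_\delta$. Since $\tau$ is strictly coarser and a group topology is determined by the neighborhoods of the identity, there is $\varepsilon_0>0$ such that no $W\in\mathcal W$ is contained in $N_{\varepsilon_0}$. The number $\varepsilon_0$ is used only in Proposition~\ref{prop:points}; all later steps use strictness through that proposition.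

The following rules produce small sets. They say that a set has a small neighborhood as soon as a $\tau$-small homeomorphism squeezes it into a small ball.

\begin{lemma}\label{lem:rules}
Let $U,O\subset Q$, $h\in G$, $V\subset G$ and $W\in\mathcal W$.
\begin{enumerate}
\item[(a)] $G_{h(U)}=hG_Uh^{-1}$, and subsets of $V$-small sets are $V$-small.
\item[(b)] If $\operatorname{diam}O<\delta$, then $O$ is $N_\delta$-small.
\item[(c)] If $O$ is $V$-small and $h\in W$, then $h(O)$ and $h^{-1}(O)$ are $WVW$-small.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element $g$ fixes all points outside $U$ if and only if $hgh^{-1}$ fixes all points outside $h(U)$; and $U\subset U'$ gives $G_U\subset G_{U'}$. (b) An element of $G_O$ is a bijection that fixes $Q\setminus O$ pointwise, so it maps $O$ to $O$. (c) follows from (a), as $W$ is symmetric.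
\end{proof}

\begin{proposition}\label{prop:points}
For all distinct $a,b\in Q$, all $W\in\mathcal W$ and all $\eta>0$ there is a path connected open $W$-small set $\Omega$ that meets $B_\eta(a)$ and $B_\eta(b)$.
\end{proposition}

All we know about $\tau$ is that each $W\in\mathcal W$ contains an element $g$ that moves some point by at least $\varepsilon_0$. We have no other control on $g$. The remedy is a commutator $fg^{-1}f^{-1}g$ with a homeomorphism $f$ of our choice, fixed before $g$. It is $\tau$-close to $\mathrm{id}$ when $g$ is, and on a point that $g$ sends to a region where $f$ is the identity it acts exactly as $f$ does.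

\begin{proof}
\emph{One pair suffices.} Suppose the statement holds for a pair $a_0\ne b_0$ and all $W,\eta$. By Lemma~\ref{lem:homog}(b) there is $E\in G$ with $E(a_0)=a$, $E(b_0)=b$. Given $W$ and $\eta$, choose $\eta'$ with $E(B_{\eta'}(a_0))\subset B_\eta(a)$ and $E(B_{\eta'}(b_0))\subset B_\eta(b)$, and let $\Omega_0$ be a set as in the statement for $a_0,b_0,E^{-1}WE,\eta'$. Then $\Omega=E(\Omega_0)$ works, by Lemma~\ref{lem:rules}(a).

\emph{A limit configuration.} Fix three distinct points $w_1,w_2,w_3\in Q$. For $V\in\mathcal W$ let $C_V$ be the closure in $Q^5$ of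
\[
\{(z,gz,gw_1,gw_2,gw_3):\ g\in V,\ z\in Q,\ d(z,gz)\ge\varepsilon_0\}.
\]
This set is nonempty, because $V\not\subset N_{\varepsilon_0}$ and the supremum defining $d(g,\mathrm{id})$ is attained. Also $C_{V\cap V'}\subset C_V\cap C_{V'}$. By compactness the sets $C_V$ have a common point $(x,y,w_1',w_2',w_3')$. Then $d(x,y)\ge\varepsilon_0$, so $x\ne y$, and
\begin{equation}\label{eq:star}
\begin{gathered}
\text{for all } V\in\mathcal W,\ \gamma>0 \text{ there are } g\in V,\ z\in B_\gamma(x)\\
\text{with } gz\in B_\gamma(y) \text{ and } gw_i\in B_\gamma(w_i') \text{ for } i=1,2,3.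
\end{gathered}
\end{equation}
At least two of the $w_i$ differ from $x$; say $w_1,w_2\ne x$. The pair $(a_0,b_0)$ is chosen below from this configuration, which does not depend on $W$ and $\eta$. Given $W$, take $W_1\in\mathcal W$ with $W_1^3\subset W$ and $\delta$ with $N_\delta\subset W_1$. By Lemma~\ref{lem:rules}(b),(c), for every $h\in W_1$ and every ball $O$ of radius $\delta/3$ the path connected open set $h^{-1}(O)$ is $W$-small.

\emph{Case 1: $w_i'\ne x$ for some $i\in\{1,2\}$.} Write $w=w_i$, $w'=w_i'$, so that $x\notin\{y,w,w'\}$, and let $(a_0,b_0)=(x,w)$. Let $O=B_{\delta/3}(w)$. By Lemma~\ref{lem:homog}(c) there is $f\in G$ that is the identity near $y,w,w'$ and has $f(x)\in O$. Choose $\gamma\le\eta$ such that $f(B_\gamma(x))\subset O$ and $f$, hence also $f^{-1}$, is the identity on $B_\gamma(y)\cup B_\gamma(w')$. Choose $W_2\in\mathcal W$ with $fW_2f^{-1}W_2\subset W_1$; it suffices to take $W'\in\mathcal W$ with $W'^2\subset W_1$ and $W_2=W'\cap f^{-1}W'f$. Let $g,z$ be given by \eqref{eq:star} for $W_2$ and $\gamma$, and put $h=fg^{-1}f^{-1}g\in W_1$. Since $f^{-1}$ fixes $gw$ and $gz$,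
\[
h(w)=fg^{-1}(gw)=f(w)=w\in O,\qquad h(z)=fg^{-1}(gz)=f(z)\in O.
\]
So $\Omega=h^{-1}(O)$ contains $w$ and the point $z\in B_\eta(x)$.

\emph{Case 2: $w_1'=w_2'=x$.} Now no $f$ can both move $x$ and be the identity near $w_i'$, but no commutator is needed, since $g$ itself brings two points together. Let $(a_0,b_0)=(w_1,w_2)$ and $O=B_{\delta/3}(x)$, and take $g$ from \eqref{eq:star} for $W_1$ and $\gamma=\delta/3$. Then $\Omega=g^{-1}(O)$ contains $w_1$ and $w_2$.
\end{proof}

\section{Cubes that are coded in the tail}\label{sec:coded}

To pass from points to cubes we need a version of homogeneity for embedded cubes, with estimates: two nearby embeddings should differ by a homeomorphism close to the identity, and two embeddings that are homotopic inside $\Omega$ should differ by an element of $G_\Omega$. Both facts become elementary if the far coordinates of the point $f(p)$ record the parameter $p$. A homeomorphism can then read $p$ from the tail of $x$ and move the first coordinates of $x$ accordingly. This device needs infinitely many coordinates, since the tail has to start arbitrarily far out.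

Fix $m\ge1$, $\varepsilon\in(0,\frac14)$ and $P=[\varepsilon,1-\varepsilon]^m$. For $i\ge1$ let $j(i)\in\{1,\dots,m\}$ be determined by $j(i)\equiv i\pmod m$. A continuous map $f:P\to Q_0$ is \emph{coded from depth $M$} if $f_i(p)=p_{j(i)}$ for all $i>M$ and $p\in P$. It is then coded from every larger depth. It is \emph{coded} if it is coded from some depth.

For a continuous $f:P\to Q_0$ let $\operatorname{tr}_Mf$ be obtained from $f$ by replacing the $i$-th coordinate by $p_{j(i)}$ for all $i>M$. This map is coded from depth $M$, it equals $f$ if $f$ is coded from depth $M$, and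
\begin{equation}\label{eq:tr}
d(\operatorname{tr}_Mf(p),f(p))\le2^{-M-1},\qquad d(\operatorname{tr}_Mf(p),\operatorname{tr}_Mf'(p))\le d(f(p),f'(p)).
\end{equation}
The decoding map $r_M:Q\to P$ is defined as follows: for $1\le j\le m$, let $i$ be the index in $\{M+1,\dots,M+m\}$ with $j(i)=j$, and let $r_M(x)_j$ be the point of $[\varepsilon,1-\varepsilon]$ nearest to $x_i$. The map $r_M$ is continuous, it depends only on $x_{>M}$, and $r_M(f(p))=p$ if $f$ is coded from depth $M$. In particular coded maps are embeddings. For instance, if $f$ is the constant map with value $c\in Q_0$, then $\operatorname{tr}_Mf$ embeds all of $P$ within distance $2^{-M-1}$ of $c$.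

\begin{lemma}\label{lem:close}
If $f,f'$ are coded, there is $v\in G$ with $vf=f'$ and $d(v,\mathrm{id})\le\sup_pd(f(p),f'(p))$.
\end{lemma}

\begin{proof}
Let both maps be coded from depth $M$ and put $r=r_M$. Define $v(x)_i=\varphi_{f_i(r(x)),f'_i(r(x))}(x_i)$ for $i\le M$ and $v(x)_i=x_i$ for $i>M$. Then $v\in G$ by Lemma~\ref{lem:fiber}. For $x=f(p)$ we have $r(x)=p$, so $v(x)_i=f'_i(p)$ for $i\le M$, while $f_i(p)=f'_i(p)$ for $i>M$. Finally $d(vx,x)\le\max_{i\le M}2^{-i}|f_i(r(x))-f_i'(r(x))|\le d(f(r(x)),f'(r(x)))$.
\end{proof}

The slides used in this proof move points far from $f(P)$. To control the support we replace them by many short local pushes.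

\begin{lemma}\label{lem:homotopy}
Let $f,f'$ be coded, $U\subset P$ closed and $\Omega\subset Q$ open. Let $H:P\times I\to Q_0$ be a homotopy from $f$ to $f'$ with $H(p,t)=f(p)$ for $p\notin U$ and $H(U\times I)\subset\Omega$. Then there is $h\in G_\Omega$ with $hf=f'$.
\end{lemma}

\begin{proof}
If $U=\emptyset$, take $h=\mathrm{id}$. Otherwise let $\eta>0$ be such that the $\eta$-neighborhood of the compact set $H(U\times I)$ lies in $\Omega$. Choose $M\ge1$ with $2^{-M}<\eta$ such that $f,f'$ are coded from depth $M$. Put $r=r_M$ and $\tilde H(\cdot,t)=\operatorname{tr}_MH(\cdot,t)$, so that $\tilde H(\cdot,0)=f$ and $\tilde H(\cdot,1)=f'$. By compactness there is $\rho\in(0,\eta]$ with $H(p,t)_{\le M}\in[\rho,1-\rho]^M$ for all $p,t$. By uniform continuity there are $0=t_0<\dots<t_n=1$ with $\|H(p,t_l)_{\le M}-H(p,t_{l+1})_{\le M}\|\le\rho/2$ for all $p,l$. Let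
\[
h_l(x)=\big(\psi^{\rho}_{\alpha,\beta}(x_{\le M}),\,x_{>M}\big),\qquad \alpha=H(r(x),t_l)_{\le M},\quad \beta=H(r(x),t_{l+1})_{\le M}.
\]
Since $r(x)$ depends only on $x_{>M}$, Lemma~\ref{lem:fiber} gives $h_l\in G$. For $x=\tilde H(p,t_l)$ we have $r(x)=p$ and $x_{\le M}=\alpha$, so $h_l\tilde H(p,t_l)=\tilde H(p,t_{l+1})$. Suppose $h_l(x)\ne x$. Then $\alpha\ne\beta$, which forces $r(x)\in U$, and $\|x_{\le M}-\alpha\|<\rho$. By \eqref{eq:metric}, $d(x,H(r(x),t_l))\le\max(\rho/2,2^{-M-1})<\eta$, so $x\in\Omega$. Thus $h_l\in G_\Omega$, and $h=h_{n-1}\cdots h_0$ works.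
\end{proof}

The number $n$ of pushes is uncontrolled, but this costs nothing, because $G_\Omega$ is a group. This is the reason for working with small sets and not only with small homeomorphisms.

\section{Collapsing a cube}\label{sec:cubes}

\begin{proposition}\label{prop:cube}
For every $W\in\mathcal W$, $m\ge1$ and $\varepsilon\in(0,\frac14)$ there is an open $W$-small set that contains $K=\{(p,\frac12,\frac12,\dots):p\in[\varepsilon,1-\varepsilon]^m\}$.
\end{proposition}

We keep the notation of Section~\ref{sec:coded}. By Lemma~\ref{lem:rules} it is enough to find a $\tau$-small homeomorphism that squeezes $K$ into a small ball.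

\subsection*{A family of paths ending at one point}
Let $a=(\frac12,\frac12,\dots)$, and let $b$ be obtained from $a$ by replacing the coordinate $m+1$ by $\frac14$. Let $\kappa(s)=\min(1,\max(0,4s-1))$, so $\kappa(\frac12)=1$ and $\kappa(\frac14)=0$. For $p\in P$ define
\[
F_p(x)_i=\varphi_{\frac12,\ \frac12+\kappa(x_{m+1})(p_i-\frac12)}(x_i)\quad(i\le m),\qquad F_p(x)_i=x_i\quad(i>m).
\]
Then $F_p\in G$ by Lemma~\ref{lem:fiber}, $F_p(Q_0)=Q_0$, and
\[
F_p(a)=(p,\tfrac12,\tfrac12,\dots),\qquad F_p(b)=b.
\]
The map $(p,x)\mapsto F_p(x)$ is continuous on the compact space $P\times Q$, hence uniformly continuous.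

Proposition~\ref{prop:points} gives a path $\theta$ from near $a$ to near $b$ inside a $W'$-small set $\Omega_0$, for any $W'\in\mathcal W$ we choose. The path $F_p\theta$ leads from near the point $F_p(a)$ of $K$ to near $b$, inside the set $F_p\Omega_0$, which is $F_pW'F_p^{-1}$-small. So each single point of $K$ can be brought close to $b$.

\subsection*{The difficulty}
One would like to cut $P$ into pieces so small that $F_{p'}\theta$ runs inside $F_p\Omega_0$ whenever $p,p'$ lie in the same piece, and to move the pieces one after another. But the number of pieces depends on the width of $\Omega_0$ around $\theta$, which depends on $W'$, and $W'$ must be chosen after the number of pieces. Two observations break this circle.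

First, $d(F_p\theta(t),F_{p'}\theta(t))\le d(F_p,F_{p'})$, however wild $\theta$ is. Fix $W_1\in\mathcal W$ and $N_\delta\subset W_1$, and cut $P$ into pieces on which $F_p$ varies by much less than $\delta$. Their number $N$ depends on $\delta$ only. On each piece replace $F_p$ by $F_{p_0}$ for one point $p_0$ of the piece. After coding in a far tail, the piece is a tiny cube that travels along the single path $F_{p_0}\theta$, and Lemma~\ref{lem:homotopy} realizes this motion in $G_{F_{p_0}\Omega_0}$. Since $W'$ is chosen after $N$, the product of all these motions lies in $W_1$. The replacement itself is a jump of size less than $\delta$, realized by Lemma~\ref{lem:close} in $N_\delta\subset W_1$.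

Second, the jumps are only known to lie in $W_1$, so their number must be fixed before $W_1$, and we cannot afford one jump for each piece. One jump for all pieces is impossible too: the replacement $p\mapsto p_0$ has to be continuous, and a locally constant map on the connected set $P$ is constant. We therefore use overlapping pieces sorted into $2^m$ colors, with pieces of one color far apart, and we make one jump for each color.

\subsection*{The case $m=1$}
Let $\nu>0$. The intervals $[4k\nu,(4k+3)\nu]$, $k\in\mathbb Z$, are said to be of \emph{type $0$}, and the intervals $[(4k+2)\nu,(4k+5)\nu]$ of \emph{type $1$}. They have length $3\nu$, and intervals of one type are separated by gaps of length $\nu$. Let $\omega^0:\mathbb R\to I$ be the $4\nu$-periodic piecewise linear function with values $0,1,1,0,0$ at $0,\nu,2\nu,3\nu,4\nu$, and let $\omega^1=1-\omega^0$. For $e=0,1$ the function $\omega^e$ is nonzero exactly in the interiors of the intervals of type $e$ (Figure~\ref{fig:colors}).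

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1]
\draw[->] (-0.3,0) -- (9.5,0) node[right] {$s$};
\foreach \x in {0,...,9} \draw (\x,0.06) -- (\x,-0.06);
\node[below] at (0,-0.06) {$0$};
\node[below] at (2,-0.06) {$2\nu$};
\node[below] at (4,-0.06) {$4\nu$};
\node[below] at (6,-0.06) {$6\nu$};
\node[below] at (8,-0.06) {$8\nu$};
\draw[very thick] (1,1.2)--(2,1.2)--(3,0)--(4,0)--(5,1.2)--(6,1.2)--(7,0)--(8,0);
\node[above] at (5.5,1.2) {$\omega^0=1$};
\draw[line width=2.5pt] (0,-0.85)--(3,-0.85) (4,-0.85)--(7,-0.85);
\draw[line width=2.5pt,gray] (2,-1.25)--(5,-1.25) (6,-1.25)--(9,-1.25);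
\node[left] at (-0.1,-0.85) {type $0$};
\node[left] at (-0.1,-1.25) {type $1$};
\end{tikzpicture}
\caption{Two families of intervals of length $3\nu$ with gaps of length $\nu$, and the graph of the function $\omega^0$ on $[\nu,8\nu]$. One has $\omega^0>0$ exactly inside the intervals of type $0$, and $\omega^0<1$ exactly inside the intervals of type $1$.}
\label{fig:colors}
\end{figure}

Let $m=1$, so $P=[\varepsilon,1-\varepsilon]$ and there are two colors. Let $\pi_1,\pi_2:P\to P$ be continuous maps that move points by less than $4\nu$, with $\pi_1$ constant on each interval of type $0$ and $\pi_2$ constant on each interval of type $1$. Suppressing the coding in the tail, the point of $K$ with parameter $p$ moves as follows: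
\[
F_p(a)\ \xrightarrow{\ v_0\ }\ F_{\pi_1(p)}\theta(0)\ \xrightarrow{\ h_1\ }\ F_{\pi_1(p)}\theta(\omega^0(p))\ \xrightarrow{\ v_1\ }\ F_{\pi_2(p)}\theta(\omega^0(p))\ \xrightarrow{\ h_2\ }\ F_{\pi_2(p)}\theta(1).
\]
The last point is close to $b$. The maps $v_0,v_1$ are the jumps. The map $h_1$ has to move $p$ only where $\omega^0(p)>0$, that is, inside an interval of type $0$, where $\pi_1$ is constant; and $h_2$ has to move $p$ only where $\omega^0(p)<1$, that is, inside an interval of type $1$, where $\pi_2$ is constant. A parameter $p\in[\nu,2\nu]+4\nu\mathbb Z$ makes the whole trip under $h_1$. A parameter $p\in[3\nu,4\nu]+4\nu\mathbb Z$ waits and makes the whole trip under $h_2$. The parameter $p=(4k+\frac52)\nu$ has $\omega^0(p)=\frac12$: it goes halfway along the path $F_{\pi_1(p)}\theta$, jumps by at most $d(F_{\pi_1(p)},F_{\pi_2(p)})$ to the halfway point of $F_{\pi_2(p)}\theta$, and finishes there. Each of $h_1,h_2$ is a product of at most $N$ motions, one for each interval, and the total motion $h_2v_1h_1v_0$ lies in $W_1^4$, whatever $\nu$ is. For general $m$ we use products of intervals.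

\begin{proof}[Proof of Proposition~\ref{prop:cube}]
The following choices are made in the order given.
\begin{enumerate}
\item[(C1)] Let $q=2^m$. Choose $W_1\in\mathcal W$ with $W_1^{4q+3}\subset W$ and $\delta>0$ with $N_\delta\subset W_1$.
\item[(C2)] By uniform continuity choose $\nu,\eta>0$ such that $\|p-p'\|<4\nu$ implies $d(F_p,F_{p'})<\delta/10$, and $d(x,x')<\eta$ implies $d(F_px,F_px')<\delta/10$ for all $p\in P$.
\item[(C3)] For $e\in\{0,1\}^m$, a \emph{box of color $e$} is a product of $m$ intervals of types $e_1,\dots,e_m$, and $\omega_e(p)=\prod_{j}\omega^{e_j}(p_j)$. Boxes have diameter $3\nu$ in $\|\cdot\|$, and distinct boxes of one color are at distance at least $\nu$, since they differ in some factor. The function $\omega_e$ vanishes off the interiors of the boxes of color $e$, and $\sum_e\omega_e(p)=\prod_j(\omega^0(p_j)+\omega^1(p_j))=1$. Number the colors $1,\dots,q$ and write $\omega_1,\dots,\omega_q$ for the functions $\omega_e$. Let $B_{l,1},\dots,B_{l,N_l}$ be the boxes of color $l$ that meet $P$ (possibly $N_l=0$), choose $p_{l,j}\in B_{l,j}\cap P$, write $F_{l,j}=F_{p_{l,j}}$,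 and let $N=\max_lN_l\ge1$.
\item[(C4)] Choose $W_2\in\mathcal W$ with $W_2^N\subset W_1$, and let $W_3=\bigcap_{l,j}F_{l,j}^{-1}W_2F_{l,j}\in\mathcal W$.
\item[(C5)] By Proposition~\ref{prop:points} choose an open $W_3$-small set $\Omega_0$ and a path $\theta:I\to\Omega_0$ with $\theta(0)\in B_\eta(a)$ and $\theta(1)\in B_\eta(b)$. For $\zeta\in(0,1)$ the path $(1-\zeta)\theta+\zeta a$ lies in $Q_0$ and is within $\zeta$ of $\theta$. As $\theta(I)$ is compact and the three conditions are open, we may replace $\theta$ by this path with $\zeta$ small and assume $\theta(I)\subset Q_0$. By Lemma~\ref{lem:rules}(a), each set $F_{l,j}\Omega_0$ is $W_2$-small.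
\item[(C6)] Choose $M\ge m$ with $2^{-M}<\delta/10$ and $2^{-M}<\operatorname{dist}(F_{l,j}\theta(I),Q\setminus F_{l,j}\Omega_0)$ for all $l,j$. These distances are positive by compactness.
\end{enumerate}

\emph{The maps $\pi_l$.} Let $\beta_{l,j}(p)=\max\big(0,1-\frac2\nu\operatorname{dist}(p,B_{l,j})\big)$, with distance in $\|\cdot\|$, and
\[
\pi_l(p)=p+\sum_{j=1}^{N_l}\beta_{l,j}(p)\,(p_{l,j}-p),\qquad p\in P.
\]
This map is continuous. We have $\beta_{l,j}(p)\ne0$ only if $\operatorname{dist}(p,B_{l,j})<\nu/2$, which for given $p$ and $l$ happens for at most one $j$. Hence $\pi_l(p)\in P$ by convexity, $\pi_l=p_{l,j}$ on $B_{l,j}\cap P$, and $\|\pi_l(p)-p\|\le3\nu+\frac\nu2<4\nu$. By (C2),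
\begin{equation}\label{eq:pi}
d(F_{\pi_l(p)},F_p)<\delta/10\qquad(p\in P,\ 1\le l\le q).
\end{equation}

\emph{The times.} Let $\omega_{l,j}:P\to I$ equal $\omega_l$ on $B_{l,j}\cap P$ and $0$ elsewhere. A boundary point of $B_{l,j}$ is interior to no box of color $l$, so $\omega_l$ vanishes there. Thus $\omega_{l,j}$ equals $\omega_l$ on the closed set $P\cap B_{l,j}$ and $0$ on the closed set $P\setminus\operatorname{int}B_{l,j}$, and it is continuous. Also $\sum_j\omega_{l,j}=\omega_l$ on $P$. For $0\le j\le N_l$ put
\[
T_{l,j}=\omega_1+\dots+\omega_{l-1}+\omega_{l,1}+\dots+\omega_{l,j}:P\to I.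
\]
Then $T_{1,0}=0$, $T_{l,N_l}=T_{l+1,0}$, $T_{q,N_q}=1$, and $T_{l,j}=T_{l,j-1}$ off $B_{l,j}$. The stages of the motion are the coded maps
\[
E_{l,j}=\operatorname{tr}_M\big[p\mapsto F_{\pi_l(p)}\theta(T_{l,j}(p))\big],\qquad f_*=\operatorname{tr}_M\big[p\mapsto F_p(a)\big].
\]

\emph{Motion within a color.} Let $1\le j\le N_l$ and $U=B_{l,j}\cap P$. The homotopy
\[
H(\cdot,t)=\operatorname{tr}_M\big[p\mapsto F_{\pi_l(p)}\theta\big((1-t)T_{l,j-1}(p)+tT_{l,j}(p)\big)\big]
\]
joins $E_{l,j-1}$ to $E_{l,j}$ in $Q_0$, and it does not depend on $t$ for $p\notin U$. For $p\in U$ we have $\pi_l(p)=p_{l,j}$, so $H(p,t)$ is within $2^{-M-1}$ of $F_{l,j}\theta(I)$ by \eqref{eq:tr}, and it lies in $F_{l,j}\Omega_0$ by (C6). Lemma~\ref{lem:homotopy} gives $h_{l,j}\in G_{F_{l,j}\Omega_0}\subset W_2$ with $h_{l,j}E_{l,j-1}=E_{l,j}$. Let $h_l=h_{l,N_l}\cdots h_{l,1}$, with $h_l=\mathrm{id}$ if $N_l=0$. Then $h_l\in W_2^N\subset W_1$ and $h_lE_{l,0}=E_{l,N_l}$.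

\emph{Jumps between colors.} Let $1\le l<q$ and $T=T_{l,N_l}=T_{l+1,0}$. By \eqref{eq:tr} and \eqref{eq:pi},
\[
d(E_{l,N_l}(p),E_{l+1,0}(p))\le d\big(F_{\pi_l(p)}\theta(T(p)),F_{\pi_{l+1}(p)}\theta(T(p))\big)\le d(F_{\pi_l(p)},F_p)+d(F_p,F_{\pi_{l+1}(p)})<\delta/5.
\]
Lemma~\ref{lem:close} gives $v_l\in N_\delta\subset W_1$ with $v_lE_{l,N_l}=E_{l+1,0}$.

\emph{The first jump.} By \eqref{eq:tr}, (C2), (C5) and \eqref{eq:pi},
\[
d(f_*(p),E_{1,0}(p))\le d(F_pa,F_p\theta(0))+d(F_p,F_{\pi_1(p)})<\delta/5,
\]
so Lemma~\ref{lem:close} gives $v_0\in W_1$ with $v_0f_*=E_{1,0}$.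

\emph{The end.} The point $E_{q,N_q}(p)$ is within $2^{-M-1}<\delta/10$ of $F_{\pi_q(p)}\theta(1)$, which is within $\delta/10$ of $F_{\pi_q(p)}(b)=b$. So $E_{q,N_q}(P)\subset O=B_{\delta/5}(b)$.

The element $k=h_qv_{q-1}h_{q-1}\cdots v_1h_1v_0$ is a product of $2q$ elements of $W_1$, and $k(f_*(P))\subset O$. The ball $O$ is $W_1$-small by Lemma~\ref{lem:rules}(b), so $G_{k^{-1}(O)}=k^{-1}G_Ok\subset W_1^{4q+1}$, and $k^{-1}(O)\supset f_*(P)$.

It remains to pass from $f_*(P)$ back to $K$, which differs from it only in the tail. Let $r_0(x)\in P$ be obtained from $x_{\le m}$ by replacing each coordinate by the nearest point of $[\varepsilon,1-\varepsilon]$. Define $v_*(x)_i=x_i$ for $i\le M$ and $v_*(x)_i=\varphi_{\frac12,\,r_0(x)_{j(i)}}(x_i)$ for $i>M$. As $M\ge m$, Lemma~\ref{lem:fiber} gives $v_*\in G$. Moreover $d(v_*,\mathrm{id})\le2^{-M-1}<\delta$, so $v_*\in W_1$, and $v_*(p,\frac12,\frac12,\dots)=f_*(p)$. The open set $v_*^{-1}k^{-1}(O)$ contains $K$, and it is $W_1^{4q+3}$-small by Lemma~\ref{lem:rules}(c), hence $W$-small.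
\end{proof}

\section{From cubes to slabs}\label{sec:slabs}

An open set containing the cube $K$ of Proposition~\ref{prop:cube} contains all $x$ with $x_{\le m}\in[\varepsilon,1-\varepsilon]^m$ and finitely many further coordinates close to $\frac12$. When $m$ is large and $\varepsilon$ is small, every point of $Q$ is close to $K$. Still, no homeomorphism of $I^m$ maps $I^m$ into the proper subset $[\varepsilon,1-\varepsilon]^m$. With one extra coordinate $u$ we can do this on the part $u\ge\frac13$, by turning the boundary around a corner as in Lemma~\ref{lem:homog}(a). In the next lemma $\rho$ will be the distance from the center of a cube.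

\begin{lemma}\label{lem:corner}
Let $0<c<1$ and $0<s_0<s<1$. There are $c'\in(0,c]$ and a homeomorphism $\chi$ of $I^2\ni(u,\rho)$ that is the identity where $\rho\le s_0$ and satisfies $\chi([c,1]\times I)\subset[c',1]\times[0,s]$.
\end{lemma}

\begin{proof}
Let $R=I\times[s_0,1]$. The right, top and left edges of $R$ form an arc $\Lambda$ from $(1,s_0)$ to $(0,s_0)$. Let $\gamma$ be a homeomorphism of $\partial R$ that is the identity on the bottom edge, maps $\Lambda$ onto itself, and maps $(c,1)$ to the midpoint of the right edge; in a parametrization of $\Lambda$ by $I$ a slide does this. Extend $\gamma$ over $R$ by coning and over $I\times[0,s_0]$ by the identity, and call the result $\chi_0$. Let $E=[c,1]\times[s_0,1]$. The set $E\cap\partial R$ consists of $[c,1]\times\{s_0\}$, which $\gamma$ fixes, and the subarc of $\Lambda$ from $(1,s_0)$ to $(c,1)$, which $\gamma$ maps onto the lower half of the right edge. All other points of $E$ are interior to $R$ and stay so. Hence the compact set $\chi_0(E)$ misses the left and top edges of $R$, and $\chi_0(E)\subset[c',1]\times[s_0,s_1]$ for some $c'\in(0,c]$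 and $s_1\in(s_0,1)$. Let $\mu$ be the increasing piecewise linear homeomorphism of $I$ that is the identity on $[0,s_0]$ and maps $[s_0,s_1]$ onto $[s_0,s]$. Then $\chi=(\mathrm{id}\times\mu)\chi_0$ maps $E$ into $[c',1]\times[s_0,s]$ and fixes $I\times[0,s_0]$ pointwise.
\end{proof}

We let $\chi$ act on $I^k\times I$ in polar coordinates. Write $\frac12$ also for the center of $I^k$, and put $\rho(y)=2\|y-\frac12\|\in I$ for $y\in I^k$. Define
\[
\chi^{(k)}(y,u)=\Big(\tfrac12+\tfrac{\rho'}{\rho(y)}\big(y-\tfrac12\big),\ u'\Big),\qquad (u',\rho')=\chi(u,\rho(y)),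
\]
where $\rho(y)\ge s_0$, and $\chi^{(k)}(y,u)=(y,u)$ where $\rho(y)\le s_0$. The two formulas agree where $\rho(y)=s_0$. The map keeps the direction of $y-\frac12$ and acts on the pair $(u,\rho)$ by $\chi$, which maps $\{\rho\ge s_0\}$ onto itself. So it is a homeomorphism, with inverse given by the same formula for $\chi^{-1}$. It moves $y$ by $\frac12|\rho'-\rho(y)|\le\frac12(1-s_0)$, and it maps $\{u\ge c\}$ into $\{u\ge c',\ \|y-\frac12\|\le s/2\}$.

\begin{proposition}\label{prop:slabs}
For every $W\in\mathcal W$ and every $n_0$ there is $n\ge n_0$ such that the slabs $\{x_n>\frac13\}$ and $\{x_n<\frac23\}$ are $W$-small.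
\end{proposition}

\begin{proof}
Take $W_0\in\mathcal W$ with $W_0^5\subset W$, then $\delta$ with $N_\delta\subset W_0$, $m\ge1$ with $2^{-m}<\delta$, and $\varepsilon\in(0,\frac14)$ with $\varepsilon<\delta$. Let $\Omega$ be an open $W_0$-small set containing the cube $K$ of Proposition~\ref{prop:cube}. By compactness $\Omega$ contains the $\gamma$-neighborhood of $K$ for some $\gamma>0$. Choose $r\in(0,\frac14)$ with $r<\gamma$, and $J\ge1$ such that $n=m+J+1$ satisfies $n\ge n_0$ and $2^{-n}<\gamma$. Write $y=x_{\le m}$, $w=(x_{m+1},\dots,x_{m+J})$ and $u=x_n$. By \eqref{eq:metric} with $M=m+J$,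
\[
Z=\{x:\ y\in[\varepsilon,1-\varepsilon]^m,\ \|w-\tfrac12\|\le r\}\subset\Omega.
\]

Apply Lemma~\ref{lem:corner} with $c=\frac13$, $s_0=1-3\varepsilon$, $s=1-2\varepsilon$ to get $\chi_1$ and $c'$. Let $v_1\in G$ act by $\chi_1^{(m)}$ on $(y,u)$ and fix the other coordinates. It moves $y$ by at most $\frac32\varepsilon$, and it maps $\{u\ge\frac13\}$ into $\{u\ge c',\ y\in[\varepsilon,1-\varepsilon]^m\}$. Apply Lemma~\ref{lem:corner} again, with $c'$ in place of $c$, $s_0=r$, $s=2r$, to get $\chi_2$. Let $v_2\in G$ act by $\chi_2^{(J)}$ on $(w,u)$ and fix the other coordinates. It does not change $y$, and it maps $\{u\ge c'\}$ into $\{\|w-\frac12\|\le r\}$. So $v=v_2v_1$ maps $D=\{x_n>\frac13\}$ into $Z\subset\Omega$. The motion of $w$ and $u$ is large, but these are coordinates of index greater than $m$, so \eqref{eq:metric} gives $d(v,\mathrm{id})\le\max(\frac34\varepsilon,2^{-m-1})<\delta$ and $v\in W_0$.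

The set $v(D)\subset\Omega$ is $W_0$-small, so $D$ is $W_0^3$-small by Lemma~\ref{lem:rules}(c). The reflection $R\in G$ that replaces $x_n$ by $1-x_n$ has $d(R,\mathrm{id})\le2^{-n}<\delta$, so $R\in W_0$, and $\{x_n<\frac23\}=R(D)$ is $W_0^5$-small.
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

The two slabs of Proposition~\ref{prop:slabs} cover $Q$ and overlap in $\{\frac13<x_n<\frac23\}$. We use the overlap to run an isotopy, with $x_n$ as the time. Fix a continuous $\lambda:I\to I$ with $\lambda=0$ on $[0,\frac13]$ and $\lambda=1$ on $[\frac23,1]$.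

\begin{lemma}\label{lem:split}
Let $f,f'\in G$. Suppose that $f'$ preserves the coordinate $x_n$, is the identity where $x_n\le\frac13$, and agrees with $f$ where $x_n\ge\frac23$. If both slabs $\{x_n>\frac13\}$ and $\{x_n<\frac23\}$ are $W_0$-small, then $f\in W_0^2$.
\end{lemma}

\begin{proof}
We have $f'\in G_{\{x_n>1/3\}}$. If $x_n\ge\frac23$, then $z=f'^{-1}(x)$ has $z_n=x_n\ge\frac23$, so $f(z)=f'(z)=x$. Thus $ff'^{-1}\in G_{\{x_n<2/3\}}$, and $f=(ff'^{-1})f'\in W_0^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $\tau$ is a Hausdorff group topology strictly coarser than the compact-open topology. Let $f(x)=(\varphi_{\frac12,\frac34}(x_1),x_2,x_3,\dots)$, so $f\in G$ and $f\ne\mathrm{id}$. Let $W$ be any $\tau$-neighborhood of $\mathrm{id}$. Choose $W_0\in\mathcal W$ with $W_0^2\subset W$, and $n\ge2$ as in Proposition~\ref{prop:slabs} for $W_0$. The map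
\[
f'_n(x)=\big(\varphi_{\frac12,\ \frac12+\frac14\lambda(x_n)}(x_1),\,x_2,x_3,\dots\big)
\]
is in $G$ by Lemma~\ref{lem:fiber} and satisfies the hypotheses of Lemma~\ref{lem:split}. Hence $f\in W_0^2\subset W$. So $f\ne\mathrm{id}$ lies in every $\tau$-neighborhood of $\mathrm{id}$, which contradicts the Hausdorff property.
\end{proof}

\begin{remark}
The Hausdorff property is used only in the last sentence. Strictness cannot be dropped from Proposition~\ref{prop:slabs}: the maps $f'_n$ are supported in $\{x_n>\frac13\}$ and $d(f'_n,\mathrm{id})=\frac18$ for all $n\ge2$, so these slabs are not $N_{1/8}$-small.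
\end{remark}

For Theorem~\ref{thm:B} we must place an arbitrary $g\in G$ in $W$. Two things made the special map $f$ easy: it is joined to the identity by an explicit isotopy, and it neither changes nor uses the coordinate $x_n$. For general $g$ the isotopy is supplied by the following theorem, and the second property is obtained by a small perturbation that shifts the coordinates beyond $n$.

\begin{theorem}[Wong \cite{wong}]\label{thm:wong}
Every homeomorphism $g$ of $Q$ is isotopic to the identity: there is a continuous map $Q\times I\to Q$, $(z,s)\mapsto g_s(z)$, with $g_s\in G$ for all $s$, $g_0=\mathrm{id}$ and $g_1=g$.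
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The two topologies.} Let $\tau$ be a group topology strictly coarser than the compact-open topology, let $g\in G$ and $W\in\mathcal W$. Take $W_0\in\mathcal W$ with $W_0^3\subset W$, $\delta$ with $N_\delta\subset W_0$, and an isotopy $(g_s)$ as in Theorem~\ref{thm:wong}. Let
\[
E_n:Q\to Q\times I,\qquad E_n(x)=\big((x_1,\dots,x_{n-1},x_{n+1},\dots),\,x_n\big).
\]
This is a homeomorphism, and the first component of $E_n(x)$ agrees with $x$ in the first $n-1$ coordinates, so it is within $2^{-n}$ of $x$. The map $(z,s)\mapsto(g_{\lambda(s)}(z),s)$ is a continuous bijection of $Q\times I$, hence a homeomorphism. Put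
\[
\hat g_n=E_n^{-1}(g\times\mathrm{id}_I)E_n,\qquad \hat g_n'=E_n^{-1}\big[(z,s)\mapsto(g_{\lambda(s)}(z),s)\big]E_n.
\]
If $E_n(x)=(z,s)$, then $gz$ is the first component of $E_n(\hat g_nx)$. Therefore
\[
d(\hat g_nx,gx)\le d(\hat g_nx,gz)+d(gz,gx)\le2^{-n}+\sup\{d(gz,gz'):d(z,z')\le2^{-n}\},
\]
which tends to $0$ by uniform continuity of $g$. So there is $n_0$ with $d(g\hat g_n^{-1},\mathrm{id})=d(g,\hat g_n)<\delta$ for $n\ge n_0$. Choose $n\ge n_0$ as in Proposition~\ref{prop:slabs} for $W_0$. The map $\hat g_n'$ preserves $x_n$, is the identity where $x_n\le\frac13$, and agrees with $\hat g_n$ where $x_n\ge\frac23$. Lemma~\ref{lem:split} gives $\hat g_n\in W_0^2$, so $g=(g\hat g_n^{-1})\hat g_n\in W_0^3\subset W$. Thus every $W\in\mathcal W$ equals $G$, and $\tau$ is indiscrete.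

\emph{From topologies to homomorphisms.} Let $\phi:G\to H$ be a continuous homomorphism with $H$ Hausdorff. The sets $\phi^{-1}(V)$, $V$ open in $H$, form a group topology coarser than the compact-open topology. If it is indiscrete, then $\phi(G)$ is an indiscrete subspace of a Hausdorff space, so it is a single point and $\phi$ is trivial. Otherwise it is the compact-open topology. This topology is Hausdorff, while points with the same image under $\phi$ lie in the same sets $\phi^{-1}(V)$; so $\phi$ is injective, and it is a homeomorphism onto its image.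

\emph{From homomorphisms to topologies.} Assume the homomorphism form, and let $\tau$ be a group topology coarser than the compact-open topology. The $\tau$-closure $C$ of $\{\mathrm{id}\}$ is a closed normal subgroup, equal to the intersection of all $\tau$-neighborhoods of $\mathrm{id}$, and $H=(G,\tau)/C$ is a Hausdorff group. The quotient map $\phi:G\to H$ is continuous for the compact-open topology. It induces $\tau$: if $U$ is $\tau$-open and $u\in U$, then $C\subset u^{-1}U$, so $U=UC=\phi^{-1}(\phi(U))$, and $\phi(U)$ is open in $H$. If $\phi$ is trivial, $\tau$ is indiscrete. If $\phi$ is an embedding, $\tau$ is the compact-open topology.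

\emph{Total minimality.} A continuous surjective homomorphism from $G$ onto a Hausdorff group is either the map onto the trivial group or a homeomorphism. In both cases it is open.

\emph{Closed image.} This is the standard fact that a Polish group is Raikov complete, that is, complete in its two-sided uniformity, and is therefore closed in every Hausdorff group that contains it as a topological subgroup. For $G$ the argument reads as follows. Let $\phi:G\to H$ be an embedding and let $\phi(g_i)\to h$ in $H$ for a net $(g_i)$. Then $\phi(g_ig_j^{-1})$ and $\phi(g_i^{-1}g_j)$ tend to the identity as $i,j$ grow, and so $d(g_i,g_j)=d(g_ig_j^{-1},\mathrm{id})\to0$ and $d(g_i^{-1},g_j^{-1})=d(g_i^{-1}g_j,\mathrm{id})\to0$. As in the proof of Lemma~\ref{lem:homog}(a), $g_i$ and $g_i^{-1}$ converge uniformly to mutually inverse continuous maps, so $g_i\to g$ in $G$. Since $H$ is Hausdorff, $h=\phi(g)$.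
\end{proof}

\begin{remark}
Without Theorem~\ref{thm:wong} the first part of the proof shows that every homeomorphism isotopic to the identity lies in every $\tau$-neighborhood of $\mathrm{id}$. The statement of Theorem~\ref{thm:B} fails for the interval, where the reflection $s\mapsto1-s$ exchanges the endpoints: restriction to $\{0,1\}$ is a continuous homomorphism from $\operatorname{Homeo}(I)$ onto the group of order two, and it is neither trivial nor injective.
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Minimality Conditions In Topological Groups},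
\texttt{http://u.cs.biu.ac.il/\~{}megereli/DMsurveyFinal.pdf}

\bibitem{wong}
R. Y.-T. Wong, \emph{On homeomorphisms of certain infinite dimensional spaces}, Trans. AMS 128 (1967).

\end{thebibliography}
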